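# Semiproportional conjugacy classes whose sizes do not divide one another

## 1. Classes of sizes 6 and 10 in a group of order 23040

All groups are finite. We write $x^y=y^{-1}xy$, $[x,y]=x^{-1}y^{-1}xy=x^{-1}x^y$, $C(x)=C_G(x)$, and $x\sim y$ when $x,y$ are conjugate in $G$; the class of $g$ is $g^G$.

**Theorem 1.** Let $\Omega=\{1,\dots,6\}$, let $P(\Omega)\cong\mathbb F_2^6$ be the group of subsets of $\Omega$ under symmetric difference, and let $W=P(\Omega)/\{\emptyset,\Omega\}$ (order $32$). Put $G=W\rtimes S_6$, a group of order $23040$. Let $g,h\in W$ be the images of $\{1\}$ and $\{1,2,3\}$. Then $g^G$ and $h^G$ are semiproportional, $|g^G|=6$ and $|h^G|=10$. Since $6\nmid 10$ and $10\nmid 6$, the Semiproportional Classes Conjecture, stated below, is false.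

To read this we need one word, "semiproportional", and one conjecture. Let $\mathrm{Irr}(G)$ be the set of complex irreducible characters of $G$. The character table $X(G)$ has rows indexed by $\mathrm{Irr}(G)$ and columns indexed by the conjugacy classes. The column of $g^G$ is the function $\mathrm{Irr}(G)\to\mathbb C$, $\chi\mapsto\chi(g)$.

**Definition (proportional).** Two functions $\varphi,\psi:S\to\mathbb C$ are proportional if $\varphi=c\psi$ or $\psi=c\varphi$ for some $c\in\mathbb C$. (So the zero function is proportional to everything.)

**Definition (semiproportional).** The functions $\varphi,\psi$ are semiproportional if they are not proportional, but there is a subset $M\subseteq S$ such that $\varphi|_M,\psi|_M$ are proportional and $\varphi|_{S\setminus M},\psi|_{S\setminus M}$ are proportional. Two conjugacy classes are semiproportional if their columns in $X(G)$ are.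

For example, $(1,1,2)$ and $(1,1,-1)$ are semiproportional: they agree on the first two places and differ by the factor $-2$ on the third.

**Conjecture (Semiproportional Classes Conjecture).** If $g^G$ and $h^G$ are semiproportional conjugacy classes of a finite group $G$, then the cardinality of one of these classes divides the cardinality of the other.

The conjecture is taken from "Character theory and abstract structure of finite groups", http://g2a2.imm.uran.ru/plenary_talks/Belonogov.pdf. We disprove it with Theorem 1, then give a group of order $1920$ with the same class sizes and an infinite family (Theorem 2), and then prove what survives: exact arithmetic constraints (Theorem 3), families of groups where the conjecture holds (Theorem 4), and the role of solvability in our construction (Theorem 5).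

The basic textbook fact is column orthogonality:
$$\sum_{\chi\in\mathrm{Irr}(G)}\chi(g)\overline{\chi(h)}=\begin{cases}|C(g)|&\text{if } g\sim h,\\ 0&\text{otherwise.}\end{cases}\tag{1}$$
One consequence will be used constantly. The columns of two non-conjugate elements are never proportional. Indeed they are orthogonal and nonzero; if $\varphi=c\psi$, then $0=\langle\varphi,\psi\rangle=c\langle\psi,\psi\rangle$, so $c=0$ and $\varphi=0$, which is impossible. Hence for distinct classes only the existence of $M$ has to be checked.

## 2. The columns of $S_3$ and of $S_5$

With rows ordered as trivial, sign, degree $2$, the columns of $S_3$ are $(1,1,2)$ for $1$, $(1,-1,0)$ for $(12)$, and $(1,1,-1)$ for $(123)$. The columns of $1$ and $(123)$ are semiproportional, as we just saw, and the class sizes are $1$ and $2$. The other two pairs are not semiproportional. In each of them every two of the three rows give non-proportional restrictions, while one of $M$ and its complement contains at least two rows. For $1$ and $(12)$ the three restrictions are $(1,1)$ against $(1,-1)$, $(1,2)$ against $(1,0)$, and $(1,2)$ against $(-1,0)$; for $(12)$ and $(123)$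 they are $(1,-1)$ against $(1,1)$, $(1,0)$ against $(1,-1)$, and $(-1,0)$ against $(1,-1)$.

A less obvious pair lives in $S_5$: the classes of $g=(12)$ and $h=(123)(45)$, with $|C(g)|=12$ and $|C(h)|=6$. The seven irreducible characters are $1$, $\mathrm{sgn}$, the character $\sigma=(\text{number of fixed points})-1$ of degree $4$, $\sigma\,\mathrm{sgn}$, a character $\tau$ of degree $5$, $\tau\,\mathrm{sgn}$, and the exterior square $\wedge^2\sigma$ of degree $6$. The permutation character on $2$-subsets is $1+\sigma+\tau$. It takes the values $4$ at $g$ (the fixed pairs are $\{1,2\}$ and the three pairs inside $\{3,4,5\}$) and $1$ at $h$ (only $\{4,5\}$). Since $\sigma(g)=2$ and $\sigma(h)=-1$, we get $\tau(g)=\tau(h)=1$. From $\wedge^2\sigma(x)=\frac12(\sigma(x)^2-\sigma(x^2))$ we get $\frac12(4-4)=0$ at $g$ and $\frac12(1-1)=0$ at $h$. The two columns are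
$$(1,-1,2,-2,1,-1,0),\qquad (1,-1,-1,1,1,-1,0).$$
They agree except at $\sigma$ and $\sigma\,\mathrm{sgn}$, where the factor is $-2$. So the classes are semiproportional. Their sizes are $10$ and $20$.

In both examples the columns are equal on one part, and the factor on the other part is minus a ratio of class sizes. This is no accident.

## 3. What orthogonality forces, and the ratio it leaves free

For non-conjugate $g,h$ let $p,q$ be the coprime positive integers with
$$|C(g)|:|C(h)|=p:q,\qquad\text{equivalently}\qquad |g^G|:|h^G|=q:p.\tag{2}$$
The conjecture says that $1\in\{p,q\}$ whenever the classes are semiproportional. The natural way to attack it is to insert the two factors into (1).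

Let $g^G,h^G$ be semiproportional with $M$ as in the definition; replacing $M$ by its complement, assume $1_G\in M$. Evaluating at the trivial character $1_G$, we see that the factor on $M$ is $1$, so $\chi(g)=\chi(h)$ on $M$. Let $N=\mathrm{Irr}(G)\setminus M$. Interchanging $g$ and $h$ (and with them $p$ and $q$) if necessary, assume $\chi(g)=b\,\chi(h)$ for all $\chi\in N$. Put $m=\sum_M|\chi(h)|^2$ and $n=\sum_N|\chi(h)|^2$; then $m\ge1$ because $1_G\in M$. Now (1) gives
$$m+bn=0,\qquad m+n=|C(h)|,\qquad m+|b|^2n=|C(g)|.\tag{3}$$
The first equation and $m\ge 1$ force $n>0$ and $b=-m/n$. Then $|C(g)|=m+m^2/n=\frac mn(m+n)=\frac mn|C(h)|$, so $m/n=p/q$ and $b=-p/q$. We have proved: if $g^G,h^G$ are semiproportional, then for every $\chi\in\mathrm{Irr}(G)$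
$$\chi(g)=\chi(h)\qquad\text{or}\qquad q\,\chi(g)=-p\,\chi(h).\tag{4}$$
This conclusion is symmetric under interchanging $(g,p)$ with $(h,q)$, so the interchange did no harm. By (2), the second alternative is the same as $|g^G|\chi(g)+|h^G|\chi(h)=0$.

Here the attempt stops. For any $p,q$ and any value $c=|C(h)|$, the numbers
$$b=-\frac pq,\qquad m=\frac{p}{p+q}\,c,\qquad n=\frac{q}{p+q}\,c$$
solve all of (3) with $|C(g)|=\frac pq c$. So the orthogonality relations for these two columns do not restrict the ratio $p:q$. Integrality of character values adds something: Theorem 3 below will give $|C(g)|=p(p+q)A$ and $|C(h)|=q(p+q)A$ with an integer $A$. But this is a divisibility condition on the centralizers, and for $p=5$, $q=3$ it only says that they are $40A$ and $24A$. In the group of Theorem 1 they are $23040/6=3840$ and $23040/10=2304$, so $A=96$.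

## 4. Two classes that fill the preimage of one class

In $S_3$ the two classes $\{1\}$ and $\{(123),(132)\}$ together fill $A_3$, the preimage of the identity class of $S_3/A_3$. This alone explains why they are semiproportional.

**Lemma 1.** Let $K\trianglelefteq G$, $g\in G$, and let $D\subseteq G$ be the full preimage of the conjugacy class of $gK$ in $G/K$. If $D$ is the union of exactly two conjugacy classes $g^G\ne h^G$ of $G$, then these classes are semiproportional.

**Proof.** Let $\chi\in\mathrm{Irr}(G)$ be afforded by the module $S$.

If $K\le\ker\chi$, then $\chi$ is a character of $G/K$. Since $gK$ and $hK$ are conjugate in $G/K$, we get $\chi(g)=\chi(h)$.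

If $K\not\le\ker\chi$, put $e=\frac1{|K|}\sum_{k\in K}k$. This acts on $S$ as a projection onto the space $S^K$ of $K$-fixed vectors. As $K$ is normal, $S^K$ is a $G$-submodule, and $S^K\ne S$ because $K$ acts nontrivially. Irreducibility gives $S^K=0$, so $e$ acts as $0$. Hence for every $x\in G$
$$\sum_{k\in K}\chi(xk)=|K|\,\chi(xe)=0,$$
where $\chi$ is extended linearly to $\mathbb CG$. The set $D$ is a union of cosets $xK$, so
$$0=\sum_{d\in D}\chi(d)=|g^G|\chi(g)+|h^G|\chi(h),\qquad\text{that is,}\qquad \chi(g)=-\frac{|h^G|}{|g^G|}\chi(h).$$

With $M=\{\chi:K\le\ker\chi\}$ the columns are proportional on $M$ and on its complement. They are not proportional on $\mathrm{Irr}(G)$, because $g\not\sim h$. $\square$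

The conjecture would therefore be refuted by a normal subgroup $K$ and a class of $G/K$ whose preimage splits into exactly two classes, with neither size dividing the other.

## 5. Two orbits on an affine space

Take $K=V$ elementary abelian and ask what such a splitting looks like.

**Definition (affine maps).** Let $Y$ be a vector space over $\mathbb F_\ell$. An affine map of $Y$ is a map $w\mapsto\lambda(w)+c$ with $\lambda\in\mathrm{GL}(Y)$ (its linear part) and $c\in Y$; these maps form the group $\mathrm{AGL}(Y)$. A translation is an affine map with $\lambda=1$. An affine space over $Y$ is a set on which $Y$ acts simply transitively by translations; after the choice of an origin it becomes $Y$.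

**Lemma 2.** Let $V\trianglelefteq G$, $g\in G$, and $L=\{x\in G: g^x\in gV\}$, so that $L/V=C_{G/V}(gV)$.

(a) $L$ acts on $gV$ by conjugation. For each $k\in gV$ the set $k^G\cap gV$ is one $L$-orbit, and $|k^G|=|G:L|\,|k^G\cap gV|$.

(b) If $V$ is an elementary abelian $\ell$-group, written additively when we identify $gw\in gV$ with $w\in V$, then $L$ acts on $gV$ by the affine maps $w\mapsto w^x+[g,x]$.

**Proof.** For $k\in gV$ and $x\in G$ we have $k^x\in gV$ if and only if $(gV)^x=gV$, that is, $x\in L$. So $L$ acts on $gV$, and $k^G\cap gV=k^L$. The map $k^G\to(gV)^{G/V}$, $y\mapsto yV$, is surjective and compatible with conjugation, so its fibres all have the same size. One of them is $k^G\cap gV$, and there are $|G:L|$ of them. This is (a). For (b), $(gw)^x=g^xw^x=g\,[g,x]\,w^x$, where $[g,x]=g^{-1}g^x\in V$ for $x\in L$. $\square$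

So, by Lemmas 1 and 2, we want a group of affine maps with exactly two orbits on an affine space of $\ell^k$ points, of sizes $a+b=\ell^k$ with neither dividing the other. The first thing to try is $V\rtimes B$ with $B\le\mathrm{GL}(V)$ and $g=1$. It fails, since $B$ fixes the zero vector: one of the two orbits has size $1$, and $1$ divides everything. For the same reason any fixed point ruins the attempt. In particular the acting group cannot have order prime to $\ell$. For if $B$ consists of affine maps and $\ell\nmid|B|$, then the average $\frac1{|B|}\sum_{\beta\in B}\beta(w)$ makes sense in $Y$ and is fixed by $B$, since affine maps preserve averages.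

The one-dimensional case fails too.

**Lemma 3.** Let $B$ be a group of affine maps of $\mathbb F_\ell$, $\ell$ prime, that is not transitive. Then $B$ is cyclic of some order $m$, and every orbit has length $1$ or $m$.

**Proof.** A nontrivial translation generates a group transitive on $\mathbb F_\ell$, so $B$ contains none. Hence the linear part is an injective homomorphism $B\to\mathbb F_\ell^\times$, and $B$ is cyclic of some order $m$. If $m=1$, all orbits have length $1$. If $m>1$, a generator is $w\mapsto\lambda w+c$ with $\lambda\neq1$ of order $m$. It fixes $w_0=c/(1-\lambda)$, and in the coordinate $w-w_0$ it is multiplication by $\lambda$, so every other orbit has length $m$. $\square$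

Now go through small prime powers, assuming exactly two orbits. For $\ell^k$ prime, Lemma 3 shows that one orbit length divides the other. For $4$ points the splittings are $1+3$ and $2+2$. For $8$ points the only splitting without divisibility is $3+5$, but an orbit length divides the group order and $5\nmid|\mathrm{AGL}_3(2)|=8\cdot168$. For $9$ points the splittings without divisibility are $2+7$ and $4+5$, but neither $7$ nor $5$ divides $|\mathrm{AGL}_2(3)|=9\cdot48$. So we need at least $16$ points. There $6+10$ does occur: six points have six one-element subsets and ten splittings into two triples.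

**Proof of Theorem 1.**

**Step 1: find the normal subgroup and the preimage.** Let $V\le W$ be the image of the even-size subsets. Since $|\Omega|$ is even, parity of size is well defined on $W$, so $V$ has index $2$ in $W$ and order $16$. It is $S_6$-invariant, and $W$ is abelian, so $V\trianglelefteq G$. As $|W/V|=2$, the group $S_6$ acts trivially on $W/V$, and $W$ acts trivially on it by conjugation. So $gV=W\setminus V$ is a central element of $G/V$. Its class in $G/V$ is a single element, and the preimage in $G$ is $D=W\setminus V$, a set of $16$ elements.

**Step 2: split the preimage into classes.** As $W$ is abelian, conjugation by $W$ does nothing on $W$, and the $G$-classes inside $W$ are the $S_6$-orbits. The elements of $W\setminus V$ are the pairs $\{X,\Omega\setminus X\}$ with $|X|$ odd. There are $6$ of shape $1+5$ and $\frac12\binom63=10$ of shape $3+3$, and $S_6$ is transitive on each kind. So $D=g^G\cup h^G$ with $|g^G|=6$ and $|h^G|=10$.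

**Step 3: conclude.** Lemma 1 with $K=V$ says that $g^G$ and $h^G$ are semiproportional. Since $6\nmid10$ and $10\nmid6$, the conjecture is false. $\square$

Explicitly, $\chi(g)=\chi(h)$ if $V\le\ker\chi$, and $\chi(g)=-\frac53\chi(h)$ otherwise.

## 6. The two columns seen through the characters of $W$

Theorem 1 can be checked by direct computation. For $Y\subseteq\Omega$ put $\lambda_Y(X)=(-1)^{|X\cap Y|}$. This is a character of $P(\Omega)$. It is trivial on $\Omega$ exactly when $|Y|$ is even, so the $32$ even subsets $Y$ give all of $\mathrm{Irr}(W)$. The $G$-orbits on $\mathrm{Irr}(W)$ are given by $|Y|=0,2,4,6$ and have sizes $1,15,15,1$. By Clifford's theorem, the restriction of any $\chi\in\mathrm{Irr}(G)$ to $W$ is a positive integer multiple of one of the four orbit sums.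

Evaluate them at $g=\{1\}$ and $h=\{1,2,3\}$. For $|Y|=2$: at $g$, ten of the pairs avoid the point $1$ and five contain it, giving $10-5=5$; at $h$, six of the pairs lie inside $\{1,2,3\}$ or inside $\{4,5,6\}$ and nine meet both, giving $6-9=-3$. For odd $|X|$ we have $\lambda_{\Omega\setminus Y}(X)=(-1)^{|X|}\lambda_Y(X)=-\lambda_Y(X)$, which gives the remaining sums.

| $\lvert Y\rvert$ | orbit sum at $g$ | orbit sum at $h$ |
|---|---|---|
| $0$ | $1$ | $1$ |
| $6$ | $-1$ | $-1$ |
| $2$ | $5$ | $-3$ |
| $4$ | $-5$ | $3$ |

So every row of the character table has $(\chi(g),\chi(h))$ equal to a multiple of $(1,1)$ or of $(5,-3)$. The first case is $|Y|\in\{0,6\}$, which is exactly $V\le\ker\chi$.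

## 7. Replacing $S_6$ by $\mathrm{PSL}_2(5)$: order 1920

Let $A=\mathrm{PSL}_2(5)\cong A_5$ act transitively on the $6$ points of the projective line over $\mathbb F_5$. Then $W\rtimes A$ has order $32\cdot60=1920$, and the proof of Theorem 1 works word for word once we know that $A$ is transitive on the $6$ points (given) and on the ten $3|3$-splittings. We prove the latter.

Point stabilizers in $A$ have order $10$, so a subgroup $P$ of order $3$ fixes no point, and its orbits on the points are two of length $3$. If $P$ fixes a splitting, it cannot interchange the two parts, since $|P|$ is odd; so each part is a union of $P$-orbits. Thus $P$ fixes exactly one splitting, and its other orbits on splittings have length $3$. Consequently exactly one $A$-orbit of splittings, the one containing the $P$-fixed splitting, has length $a\not\equiv0\pmod3$, and in fact $a\equiv1\pmod3$. The stabilizers in this orbit contain conjugates of $P$, so $a\mid 60/3=20$. Together with $a\le10$ this leaves $a\in\{1,4,10\}$.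

If $a=1$, then $A$ fixes a splitting; as a nonabelian simple group it has no subgroup of index $2$, so it fixes both parts, contradicting transitivity on points. If $a=4$, the simple group $A$ acts nontrivially on $4$ things, hence embeds in $S_4$, which is impossible since $60>24$. So $a=10$, and $W\rtimes A$ again has semiproportional classes of sizes $6$ and $10$.

## 8. Quadratic forms over $\mathbb F_2$ and the Golay code

**Theorem 2 (infinite family).** For every $n\ge2$ there is a group with semiproportional classes of sizes $2^{n-1}(2^n+1)$ and $2^{n-1}(2^n-1)$, and neither size divides the other.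

For $n=2$ the sizes are $10$ and $6$. The affine space now consists of the quadratic forms with a given polar form.

**Definition (polar form).** Let $B$ be a nondegenerate alternating form on $E=\mathbb F_2^{2n}$. A function $Q:E\to\mathbb F_2$ polarizes to $B$ if $Q(x+y)+Q(x)+Q(y)=B(x,y)$ for all $x,y$.

For $n=1$ and $B(x,x')=x_1x_2'+x_2x_1'$ these are the four functions $x_1x_2+\alpha x_1+\beta x_2$. Three of them have three zeros on $\mathbb F_2^2$; the fourth, $x_1x_2+x_1+x_2$, has the single zero $0$. This gives the splitting $4=3+1$, which is why the theorem starts at $n=2$.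

**Proof.**

**Step 1: build the group.** Let $W$ be the $\mathbb F_2$-space of functions $Q:E\to\mathbb F_2$ such that, for some $c\in\mathbb F_2$, $Q(x+y)+Q(x)+Q(y)=cB(x,y)$ for all $x,y$. Since $B\neq0$, the scalar $c$ is determined by $Q$, and $Q\mapsto c$ is linear. Let $V\le W$ be given by $c=0$; then $V=E^*$. In a symplectic basis $e_i,f_i$ with coordinates $x_i,y_i$ the form $Q_0=\sum x_iy_i$ polarizes to $B$, so $V$ is a hyperplane, and $\mathcal Q=W\setminus V$ is the set of functions polarizing to $B$. The group $\mathrm{Sp}(E,B)$ acts on $W$ by $Q\mapsto Q\circ s$ and preserves $c$, hence $V$ and $\mathcal Q$. Put $G=W\rtimes\mathrm{Sp}(E,B)$. As in Theorem 1, $|W/V|=2$ makes $\mathcal Q$ a central element of $G/V$, so its class has preimage $\mathcal Q$; and $W$ is abelian, so the $G$-classes in $\mathcal Q$ are the $\mathrm{Sp}(E,B)$-orbits.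

**Step 2: parametrize $\mathcal Q$.** The sum of two elements of $\mathcal Q$ is a linear functional, and $B$ is nondegenerate, so each $Q\in\mathcal Q$ is $Q_a=Q_0+B(a,\cdot)$ for a unique $a\in E$. The value $Q_0(a)$ is the Arf invariant of $Q_a$: if $a=\sum(\alpha_ie_i+\beta_if_i)$, then $Q_a(e_i)=\beta_i$ and $Q_a(f_i)=\alpha_i$, so $\sum Q_a(e_i)Q_a(f_i)=\sum\alpha_i\beta_i=Q_0(a)$.

**Step 3: show that there are at most two orbits.** Arf's theorem says that two forms in $\mathcal Q$ are equivalent if and only if they have the same Arf invariant, and an equivalence between them automatically preserves the common polar form $B$. Here is a direct proof of what we need. For $a\in E$ let $t_a(x)=x+B(x,a)a$. Then $t_a^2=1$, and with $\lambda=B(x,a)$, $\mu=B(y,a)$ we get $B(t_ax,t_ay)=B(x,y)+\mu\lambda+\lambda\mu=B(x,y)$, so $t_a\in\mathrm{Sp}(E,B)$. For $Q\in\mathcal Q$,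
$$Q(t_a x)=Q(x)+\lambda Q(a)+\lambda B(x,a)=Q(x)+\lambda\,(Q(a)+1).$$
Hence
$$Q(a)=0\quad\Longrightarrow\quad Q\circ t_a=Q+B(a,\cdot).\tag{5}$$
If $Q_0(a)=0$, then (5) shows that $Q_a$ is in the orbit of $Q_0$. If $Q_0(a)=Q_0(b)=1$, then
$$Q_a(a+b)=Q_0(a+b)+B(a,a+b)=\bigl(1+1+B(a,b)\bigr)+B(a,b)=0,$$
so (5) applied to $Q_a$ and the vector $a+b$ gives $Q_a\circ t_{a+b}=Q_a+B(a+b,\cdot)=Q_b$. So all $Q_a$ with $Q_0(a)=0$ lie in one orbit, and all $Q_a$ with $Q_0(a)=1$ lie in one orbit.

**Step 4: count, and show that the two orbits are different.** The zeros of $Q_0$ are the pairs $(x,y)\in\mathbb F_2^n\times\mathbb F_2^n$ with $x\cdot y=0$: there are $2^n$ with $x=0$ and $2^{n-1}$ for each $x\ne0$, in total $2^n+(2^n-1)2^{n-1}=2^{2n-1}+2^{n-1}$. So $2^{2n-1}-2^{n-1}$ vectors have $Q_0=1$. Since $Q_a(x)=Q_0(x+a)+Q_0(a)$, the form $Q_a$ has $2^{2n-1}+2^{n-1}$ zeros if $Q_0(a)=0$ and $2^{2n-1}-2^{n-1}$ zeros if $Q_0(a)=1$. The number of zeros does not change under $Q\mapsto Q\circ s$. So there are exactly two orbits, of sizes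
$$|\{a:Q_0(a)=0\}|=2^{n-1}(2^n+1),\qquad|\{a:Q_0(a)=1\}|=2^{n-1}(2^n-1).$$

**Step 5: conclude.** Lemma 1 with $K=V$ gives semiproportionality. The ratio of the sizes is $1+\frac{2}{2^n-1}$, which lies strictly between $1$ and $2$ for $n\ge2$, so neither size divides the other. $\square$

**Remark (Golay code).** Let $\mathcal C\le\mathbb F_2^{24}$ be the extended binary Golay code, with dimension $12$, minimum weight $8$, and all weights even. The odd cosets of $\mathcal C$ have unique leaders of weight $1$ or $3$ (Conway–Sloane, *Sphere Packings, Lattices and Groups*, Ch. 11). One sees this by counting: two distinct vectors of weight at most $3$ differ by a vector of weight at most $6$, so they lie in different cosets, and $24+\binom{24}3=24+2024=2048=2^{11}$ is the number of odd cosets. The group $M_{24}$ preserves $\mathcal C$ and is $5$-transitive on coordinates, so it has exactly two orbits on odd cosets. As before, Lemma 1 applied to $(\mathbb F_2^{24}/\mathcal C)\rtimes M_{24}$, with $K$ the even vectors modulo $\mathcal C$, gives semiproportional classes of sizes $24$ and $2024$, in ratio $3:253$.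

## 9. Arithmetic of a semiproportional pair

We return to an arbitrary group, with $p,q$ as in (2). For a prime $\ell$, every $x\in G$ is uniquely a product of commuting elements $x_\ell x_{\ell'}$, both powers of $x$, with $x_\ell$ of $\ell$-power order and $x_{\ell'}$ of order prime to $\ell$. For $x=(123)(45)$ and $\ell=3$ we have $x_3=(123)$ and $x_{3'}=(45)$. Let $c_g,c_h\in\mathbb CG$ be the class sums.

**Theorem 3.** For non-conjugate $g,h\in G$ the following are equivalent:

- (S1) $g^G,h^G$ are semiproportional;
- (S2) for every $\chi\in\mathrm{Irr}(G)$: $\chi(g)=\chi(h)$ or $|g^G|\chi(g)+|h^G|\chi(h)=0$ (that is, $q\chi(g)=-p\chi(h)$);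
- (S3) $(|h^G|c_g-|g^G|c_h)(c_g+c_h)=0$ in $Z(\mathbb CG)$.

If they hold, then:

- (a) there is an integer $A\ge1$ with $|C(g)|=p(p+q)A$ and $|C(h)|=q(p+q)A$;
- (b) $\chi(g)\equiv\chi(h)\pmod{p+q}$ in the ring of algebraic integers, for all $\chi\in\mathrm{Irr}(G)$;
- (c) for every prime $\ell\mid p+q$, $g_{\ell'}\sim h_{\ell'}$.

In the $S_5$ example $p=2$, $q=1$, $A=2$: the centralizer orders are $2\cdot3\cdot2$ and $1\cdot3\cdot2$, the entries of the columns agree modulo $3$, and the $3'$-parts of $(12)$ and $(123)(45)$ are both transpositions. As a check of (S3) in $S_3$, let $g=1$, $h=(123)$, $s=(123)+(132)$. Then $s^2=2+s$ and $(2-s)(1+s)=2+s-s^2=0$.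

**Proof.**

**Step 1: the equivalence of (S1) and (S2).** That (S1) implies (S2) is statement (4). Conversely, given (S2), take $M=\{\chi:\chi(g)=\chi(h)\}$. On the complement $\chi(g)=-\frac pq\chi(h)$, and the columns are not proportional since $g\not\sim h$.

**Step 2: translate (S2) into the centre of the group algebra.** The algebra homomorphisms $Z(\mathbb CG)\to\mathbb C$ are the central characters $\omega_\chi$, with $\omega_\chi(c_x)=|x^G|\chi(x)/\chi(1)$, and an element of $Z(\mathbb CG)$ is zero if and only if every $\omega_\chi$ kills it. Applying $\omega_\chi$ to the product in (S3) gives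
$$\frac{|g^G||h^G|\,(\chi(g)-\chi(h))}{\chi(1)}\cdot\frac{|g^G|\chi(g)+|h^G|\chi(h)}{\chi(1)}.$$
This vanishes for all $\chi$ exactly when (S2) holds.

From now on assume the three conditions. Let $M=\{\chi:\chi(g)=\chi(h)\}$ and let $N$ be its complement, so $q\chi(g)=-p\chi(h)$ on $N$.

**Step 3: extract an algebraic integer from each $\chi\in N$; this gives (a) and (b).** For $\chi\in N$ put $\alpha_\chi=\chi(h)/q$, so $\chi(h)=q\alpha_\chi$ and $\chi(g)=-p\alpha_\chi$. Choose integers $r,s$ with $rp+sq=1$. Then $-r\chi(g)+s\chi(h)=(rp+sq)\alpha_\chi=\alpha_\chi$, so $\alpha_\chi$ is an algebraic integer. Therefore so is $A=\sum_{\chi\in N}|\alpha_\chi|^2=\sum_N\alpha_\chi\overline{\alpha_\chi}$. With $m=\sum_M|\chi(h)|^2$ and $n=\sum_N|\chi(h)|^2=q^2A$, orthogonality of the two columns says $m-\frac pqn=0$, so $m=pqA$ and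
$$|C(h)|=m+n=pqA+q^2A=q(p+q)A.$$
Hence $A$ is rational; a rational algebraic integer is an integer, and $A>0$ because $|C(h)|>0$. Finally $|C(g)|=\frac pq|C(h)|=p(p+q)A$. This is (a). For (b), $\chi(g)-\chi(h)=-(p+q)\alpha_\chi$ for $\chi\in N$, and the difference is $0$ for $\chi\in M$.

**Step 4: reduce modulo a prime above $\ell$, to prepare (c).** Let $\mathcal O$ be the ring of all algebraic integers and $\ell$ a prime dividing $p+q$. As $1/\ell\notin\mathcal O$, there is a maximal ideal $\mathfrak L$ of $\mathcal O$ containing $\ell$, and $\mathfrak L\cap\mathbb Z=\ell\mathbb Z$. For $z\in G$ we claim $\chi(z)\equiv\chi(z_{\ell'})\pmod{\mathfrak L}$. Restricted to $\langle z\rangle$, $\chi$ is a sum of linear characters $\lambda$, and $\lambda(z)=\lambda(z_{\ell'})\zeta$ with $\zeta=\lambda(z_\ell)$, $\zeta^{\ell^k}=1$ for some $k$. Modulo $\ell$ we have $(\zeta-1)^{\ell^k}\equiv\zeta^{\ell^k}-1=0$, up to the sign of the constant term, which matters only for $\ell=2$, where $1\equiv-1$. So $\zeta-1\in\mathfrak L$, and the claim follows. Put $x=g_{\ell'}$ and $y=h_{\ell'}$. With (b) we obtain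
$$\chi(x)\equiv\chi(y)\pmod{\mathfrak L}\qquad\text{for all }\chi\in\mathrm{Irr}(G).\tag{6}$$

**Step 5: separate $x$ and $y$ by an induced function.** Suppose $x\not\sim y$. Let $P$ be a Sylow $\ell$-subgroup of $C(x)$ and $E=\langle x\rangle\times P$; the product is direct because $x$ has order prime to $\ell$ and commutes with $P$. Write $|x|$ for the order of $x$ and put
$$f=\sum_{\lambda\in\mathrm{Irr}\langle x\rangle}\overline{\lambda(x)}\,(\lambda\times1_P).$$
For $u\in P$, $f(x^iu)=\sum_\lambda\lambda(x^{i-1})$. So $f=|x|$ on $xP$ and $f=0$ on the rest of $E$. The element $xu$ with $u\in P$ has $\ell$-part $u$, so the only $\ell'$-element of $xP$ is $x$. The induced function is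
$$f^G(z)=\frac1{|E|}\sum_{t\in G,\;z^t\in E}f(z^t).$$
For an $\ell'$-element $z$, a term is nonzero only if $z^t=x$. Hence $f^G(y)=0$ and
$$f^G(x)=\frac{|x|\,|C(x)|}{|E|}=\frac{|C(x)|}{|P|},$$
an integer not divisible by $\ell$. On the other hand, $f$ is a combination of characters of $E$ with coefficients roots of unity, so $f^G$ is an $\mathcal O$-combination of irreducible characters of $G$. By (6), $f^G(x)\equiv f^G(y)=0\pmod{\mathfrak L}$, so $f^G(x)\in\mathfrak L\cap\mathbb Z=\ell\mathbb Z$. This is a contradiction. $\square$

## 10. Cyclic Sylow subgroups, supersolvable groups, nilpotent groups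

A group is supersolvable if it has a chain of subgroups from $1$ to $G$, each normal in $G$, with cyclic successive quotients. Then $S_3$ is supersolvable; $A_4$ is not, since its only minimal normal subgroup is the noncyclic group of order $4$. Quotients of supersolvable groups are supersolvable. If $G\ne1$, the first nontrivial term of the chain is cyclic and normal, and its subgroups are characteristic in it, so $G$ has a normal subgroup of prime order.

**Theorem 4.** Let $g^G,h^G$ be semiproportional.

(i) If for some prime $\ell\mid p+q$ a Sylow $\ell$-subgroup of $C(g_{\ell'})$ is cyclic, then one of $|g^G|,|h^G|$ divides the other. In particular the conjecture holds if all Sylow subgroups of $G$ are cyclic.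

(ii) The conjecture holds for all supersolvable groups.

(iii) If $G$ is nilpotent, then $|g^G|=|h^G|$.

**Proof of (i).** The aim is to place both $\ell$-parts in one cyclic group. By Theorem 3(c), after conjugating, $g=su$ and $h=sv$ with common $\ell'$-part $s$ and $\ell$-elements $u,v\in H=C(s)$. Conjugating $g$ and $h$ separately by elements of $H$, which fix $s$, we may place $u$ and $v$ in the same Sylow $\ell$-subgroup of $H$. It is cyclic by hypothesis, and the subgroups of a cyclic $\ell$-group form a chain; say $\langle u\rangle\le\langle v\rangle$. As $s$ and $v$ are powers of $h$, $C(h)=C(s)\cap C(v)=C_H(v)$, and similarly $C(g)=C_H(u)$. So $C(h)=C_H(v)\le C_H(u)=C(g)$, and $|g^G|$ divides $|h^G|$. The case $\langle v\rangle\le\langle u\rangle$ is symmetric. For the last statement, $p+q\ge2$ has a prime divisor, and Sylow subgroups of subgroups of $G$ are contained in Sylow subgroups of $G$, hence are cyclic.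

**Proof of (ii).** We use induction on $|G|$. If $G=1$ there is nothing to prove; otherwise let $V\trianglelefteq G$ have prime order $\ell$.

**Case 1: $gV,hV$ are not conjugate in $G/V$; pass to the quotient.** Every $\chi\in\mathrm{Irr}(G/V)$ is a character of $G$, so by (S2) it satisfies $\chi(g)=\chi(h)$ or $q\chi(g)=-p\chi(h)$. The columns of $gV,hV$ in $X(G/V)$ are therefore proportional on $\{\chi:\chi(g)=\chi(h)\}$ and on its complement, and not proportional because $gV\not\sim hV$. So they are semiproportional. It remains to see that the ratio is the same. Let $\bar p:\bar q=|C_{G/V}(gV)|:|C_{G/V}(hV)|$ in lowest terms. Some $\chi\in\mathrm{Irr}(G/V)$ has $\chi(g)\ne\chi(h)$, because irreducible characters separate classes. For it $q\chi(g)=-p\chi(h)$, and by Theorem 3 in $G/V$ also $\bar q\chi(g)=-\bar p\chi(h)$. Moreover $\chi(h)\ne0$, since otherwise $\chi(g)=0=\chi(h)$. So $p/q=-\chi(g)/\chi(h)=\bar p/\bar q$, and $p=\bar p$, $q=\bar q$. By induction $1\in\{p,q\}$.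

**Case 2: $gV\sim hV$; look inside one coset.** Replacing $h$ by a conjugate, assume $h\in gV$. By Lemma 2, $L$ acts on $gV\cong\mathbb F_\ell$ through a group $B$ of affine maps, the sets $g^G\cap gV$ and $h^G\cap gV$ are orbits, and $|g^G|,|h^G|$ are $|G:L|$ times their lengths. Since $g\not\sim h$, $B$ is not transitive. By Lemma 3 both orbit lengths lie in $\{1,m\}$, so one divides the other.

**Proof of (iii).** A nilpotent group is the direct product of its Sylow subgroups. Let $\ell$ be a prime dividing $p+q$ and $G=P\times Q$ with $P$ the Sylow $\ell$-subgroup. The $\ell'$-part of an element is its $Q$-component, so by Theorem 3(c) the $Q$-components of $g$ and $h$ are conjugate and have centralizers of the same order in $Q$. So $p/q=|C(g)|/|C(h)|$ equals the ratio of two centralizer orders in $P$, a power of $\ell$ with exponent positive, negative or zero. Thus $\{p,q\}=\{1,\ell^k\}$ with $k\ge0$. Since $\ell\mid p+q=1+\ell^k$, we get $k=0$ and $p=q=1$. $\square$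

## 11. Solvability and the two-class preimages

All our counterexamples come from Lemma 1 and are nonsolvable. The next theorem shows that with Lemma 1 this is unavoidable.

**Theorem 5.** Let $K\trianglelefteq G$, and suppose the preimage $D$ of the class of $gK$ is the union of exactly two classes of $G$, with sizes in the ratio $q:p$ in lowest terms.

(i) If $K$ is solvable, then $p+q$ is a power of a prime $\ell$ dividing $|K|$.

(ii) If $G$ is solvable, then $\{p,q\}=\{1,\ell^j-1\}$ for some prime $\ell$ and $j\ge1$; in particular the conclusion of the conjecture holds for these classes. Conversely, every such pair occurs.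

**Proof.** Call the two classes $g^G$ and $h^G$. We use two textbook facts. A minimal normal subgroup of $G$ that is solvable is an elementary abelian $\ell$-group for some prime $\ell$. If an $r$-group acts on a finite set of $N$ elements, the number of fixed points is congruent to $N$ modulo $r$.

**Step 1: reduce to $K$ minimal normal.** We use induction on $|K|$; note that $K\ne1$, since otherwise $D$ would be a single class. Let $U\le K$ be a minimal normal subgroup of $G$. In $G/U$ the set $D/U$ is the preimage of a class of $(G/U)/(K/U)\cong G/K$, and it is the union of the images of $g^G$ and $h^G$, so of one or two classes.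

If there are two, the preimage in $G$ of each is a nonempty union of $G$-classes inside $D$, hence exactly one of $g^G,h^G$. So the class sizes in $G$ are $|U|$ times those in $G/U$, and the ratio is unchanged. We apply induction to $(G/U,K/U)$, noting that $|K/U|$ divides $|K|$ and that solvability of $K$ or of $G$ passes to the quotient.

If there is one, then $D$ is the preimage of the class of $gU$, and we replace $K$ by $U$. So we may assume that $K=V$ is minimal normal. In both (i) and (ii) it is solvable, hence an elementary abelian $\ell$-group with $\ell$ dividing the order of the original $K$.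

**Step 2: obtain an affine action with two orbits.** Since $hV\sim gV$, replace $h$ by a conjugate in $gV$. With $L$ as in Lemma 2, $gV$ is the union of the two $L$-orbits $g^G\cap gV$ and $h^G\cap gV$, whose sizes have ratio $q:p$.

**Step 3: divide out the action of $V$ itself.** The map $v\mapsto[g,v]=(v^{-1})^g\,v$ is a homomorphism $V\to V$, because $V$ is abelian and normal; let $X$ be its image. For $v,w\in V$, $(gw)^v=g^vw=gw[g,v]$, so the $V$-orbits on $gV$ are the cosets $gwX$. We check that $X$ is $L$-invariant. Let $x\in L$ and $g^x=gw$ with $w\in V$. For $u\in V$, $[gw,u]=w^{-1}(u^{-1})^g\,w\,u=(u^{-1})^gu=[g,u]$. So $[g,v]^x=[g^x,v^x]=[gw,v^x]=[g,v^x]\in X$. Hence $L$ acts by affine maps on $\Lambda=gV/X$, the set of cosets $gwX$, an affine space over $Y=V/X$. As $V\le L$, each $L$-orbit on $gV$ is a union of cosets $gwX$, all of size $|X|$. So $L$ has exactly two orbits on $\Lambda$, of sizes $a,b$ in ratio $q:p$ with $a+b=|Y|=\ell^k$ for some $k$.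

**Step 4: finish (i).** Let $d=\gcd(a,b)$. Then $a=dq$, $b=dp$, so $d(p+q)=\ell^k$, and $p+q$ is a power of $\ell$. This proves (i).

**Step 5: state the claim for solvable affine groups.** If $G$ is solvable, the image $B$ of $L$ in the affine group of $\Lambda$ is solvable. The first part of (ii) therefore follows from this claim:

*If a solvable group $B\le\mathrm{AGL}(Y)$ has exactly two orbits on $\Lambda$, where $Y$ is a finite $\mathbb F_\ell$-space and $\Lambda$ an affine space over $Y$, then the ratio of the orbit sizes is $1:(\ell^j-1)$ or its inverse, for some $j\ge1$.*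

We prove it by induction on $\dim Y$; two orbits force $\dim Y\ge1$. Let $T$ be the group of translations in $B$. It is a normal subgroup of $B$, and we view it as a subspace of $Y$ that is invariant under the linear parts of $B$ (a subgroup of an $\mathbb F_\ell$-space is a subspace, as $\ell$ is prime). In what follows, "$B$-invariant" for subspaces of $Y$ refers to linear parts.

**Step 6: the case $T\ne0$.** The orbits are unions of $T$-cosets, so $B$ has exactly two orbits on $\Lambda/T$, with the same ratio. This is an affine space over $Y/T$, of smaller dimension, and the image of $B$ is solvable. Induction applies.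

**Step 7: the case $T=0$ with a $B$-invariant subspace $0<Z<Y$.** The group $B$ acts on $\Lambda/Z$ with one or two orbits. If there are two, their preimages in $\Lambda$ are nonempty unions of orbits, hence the two orbits. The ratio is the same, and induction applies to $Y/Z$. If $B$ is transitive on $\Lambda/Z$, fix a $Z$-coset $\omega$ with stabilizer $B_\omega$. Every $B$-orbit $O$ on $\Lambda$ meets $\omega$, and if two points of $O\cap\omega$ are moved one to the other by $\beta\in B$, then $\beta\in B_\omega$. So $O\cap\omega$ is one $B_\omega$-orbit, and $|O|=|\Lambda/Z|\,|O\cap\omega|$. Thus $B_\omega$ has exactly two orbits on $\omega$, an affine space over $Z$, with the same ratio, and its image in the affine group of $\omega$ is solvable. Induction applies.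

**Step 8: the case $T=0$ with $Y$ irreducible; find a fixed point.** If $B=1$, then $|\Lambda|=2$, so $\ell=2$ and the ratio is $1:(2^1-1)$. Let $B\ne1$, and let $R$ be a minimal normal subgroup of $B$. As $B$ is solvable, $R$ is an $r$-group for a prime $r$. Let $C_Y(R)$ be the set of vectors fixed by the linear parts of $R$; it is $B$-invariant because $R$ is normal. It is not all of $Y$: otherwise $R$ would consist of translations, so $R\le T=0$, contradicting $R\ne1$. By irreducibility $C_Y(R)=0$.

If $r=\ell$, the $\ell$-group $R$ acts linearly on $Y$, and the number of fixed vectors is divisible by $\ell$, so $C_Y(R)\ne0$, a contradiction. Hence $r\ne\ell$. Then the number of fixed points of $R$ on $\Lambda$ is congruent to $|\Lambda|=\ell^{\dim Y}\not\equiv0$ modulo $r$, so $R$ has a fixed point. If $\pi$ is one, then $\pi+y$ is fixed exactly when $y\in C_Y(R)=0$. So the fixed point is unique, and $B$, which normalizes $R$, fixes it too. The two orbits therefore have sizes $1$ and $|Y|-1=\ell^j-1$ with $j=\dim Y$. This proves the claim. As $p,q$ are coprime, $\{p,q\}=\{1,\ell^j-1\}$.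

**Step 9: realize every pair.** Given $\ell$ and $j$, take $G=\mathrm{AGL}_1(\ell^j)$, which is solvable, $K$ the translation subgroup, and $g=1$. The preimage of the class of $gK$ is $D=K$. Since $\mathbb F_{\ell^j}^\times$ is transitive on nonzero translations, $K$ is the union of two classes, of sizes $1$ and $\ell^j-1$. $\square$

Solvability of $G$ in Theorem 5(ii) cannot be weakened to solvability of $K$. In Theorem 2 the subgroup $K=V$ is abelian, and $\{p,q\}=\{2^n+1,2^n-1\}$ with $p+q=2^{n+1}$. This agrees with part (i) but, for $n\ge2$, not with the conclusion of (ii).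

Theorem 5 concerns only the classes produced by Lemma 1, and not every semiproportional pair is of this kind. In $S_5$ the classes of $(12)$ and $(123)(45)$ are semiproportional by Section 2, and their union has $30$ elements. The proper quotients of $S_5$ are $S_5/A_5$ and $S_5/S_5$, so the preimages of their classes have $60$ or $120$ elements, and the union is not one of them. Accordingly, these notes do not decide whether the conjecture holds for all solvable groups.
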